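\title{Lipschitz maps from $L_1$ and $C(K)$ spaces that are not Lipschitz $p$-summing}

\begin{abstract}
Let $Z$ be a space $L_1(\mu)$ or $C(K)$ and let $Y$ be a Banach space. We show that if both spaces are infinite-dimensional, then some Lipschitz map $Z\to Y$ is Lipschitz $p$-summing for no $p\in[1,\infty)$, while if one of them is finite-dimensional, every Lipschitz map $Z\to Y$ is Lipschitz $p$-summing for all $p$. In particular, a Lipschitz map from an $L_1$ space to a Hilbert space need not be Lipschitz $1$-summing, and a Lipschitz map from a $C(K)$ space to a Hilbert space need not be Lipschitz $2$-summing. The examples come from a coarsened Hamming cube, lifted to a space that is locally a tree (for $C(K)$) or locally a cube (for $L_1$). On the lift the map can be extended to the whole Banach space, and real-valued Lipschitz functions remain concentrated.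
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a metric space with a distinguished point $0$ (the zero vector if $X$ is a normed space). Its Lipschitz dual $X^{\#}$ is the Banach space of real-valued Lipschitz functions $f$ on $X$ with $f(0)=0$, normed by the Lipschitz constant $\operatorname{Lip}(f)$; let $B_{X^{\#}}$ be its unit ball. Let $Y$ be a metric space, in which we write $\|u-v\|$ for the distance, and let $1\le p<\infty$. The \emph{Lipschitz $p$-summing norm} $\pi_p^L(T)$ of a map $T:X\to Y$ is the smallest $C\in[0,\infty]$ such that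
\begin{equation}\label{eq:def}
\sum_i a_i\|Tx_i-Ty_i\|^p\le C^p\sup_{f\in B_{X^{\#}}}\sum_i a_i|f(x_i)-f(y_i)|^p
\end{equation}
for all finite sequences $(x_i)$, $(y_i)$ in $X$ and all $a_i>0$, and $T$ is \emph{Lipschitz $p$-summing} if $\pi_p^L(T)<\infty$. One obtains the same number by allowing only $a_i=1$: repeating pairs gives integer weights, hence rational and then real ones. Only differences enter \eqref{eq:def}, so $\pi_p^L(T)$ does not depend on the base point and does not change when a constant is added to a map $T$ into a normed space. For a linear operator between Banach spaces, $\pi^L_p(T)$ is known to equal the usual $p$-summing norm, in whose definition only linear functionals $f$ are admitted; we do not use this fact.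

For a single pair $x,y$ the supremum in \eqref{eq:def} is attained by $f=\operatorname{dist}(\cdot,y)-\operatorname{dist}(0,y)$, so $\pi_p^L(T)\ge\operatorname{Lip}(T)$. For many pairs, one function $f$ must separate all of them at once. Thus $\pi_p^L(T)$ compares how widely $T$ spreads a family of points with how widely a single real-valued $1$-Lipschitz function can spread it. Upper bounds come from averaging. If $f$ is a random element of $B_{X^\#}$ with finitely many values, then
\begin{equation}\label{eq:dom}
\|Tx-Ty\|^p\le C^p\,\mathbb E|f(x)-f(y)|^p\ \text{ for all }x,y\quad\Longrightarrow\quad\pi_p^L(T)\le C;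
\end{equation}
to see this, multiply by $a_i$, sum over $i$, and bound the average over $f$ by the supremum.

\begin{example}\label{ex:linear}
(i) The formal identity $\ell_1^N\to\ell_2^N$ has $\pi_1^L\le\sqrt3$. Let $f(x)=\sum_i\epsilon_ix_i$ with independent random signs $\epsilon_i$; this is a functional of norm one on $\ell_1^N$. With $|x|$ the Euclidean norm, $\mathbb Ef(x)^2=|x|^2$ and $\mathbb Ef(x)^4\le3|x|^4$. H\"older's inequality $\mathbb Ef(x)^2\le(\mathbb E|f(x)|)^{2/3}(\mathbb Ef(x)^4)^{1/3}$ gives $|x|\le\sqrt3\,\mathbb E|f(x)|$, and \eqref{eq:dom} applies.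

(ii) A nonzero diagonal operator $x\mapsto(d_ix_i)$ from $\ell_\infty^N$ to $\ell_2^N$ has norm $|d|$, and $\pi_2^L\le|d|$: in \eqref{eq:dom} let $f$ be the $i$th coordinate with probability $d_i^2/|d|^2$.
\end{example}

In both cases the summing norm is bounded by a multiple of the Lipschitz constant that does not depend on the dimension. One is led to guess that this is forced by the geometry of the domain and of the Euclidean target, whatever the map. The following questions were posed in \cite{LipSum}; here $L_1=L_1(\mu)$ for a measure $\mu$, and $K$ is a compact Hausdorff space.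

\begin{quote}
Is every Lipschitz map from an $L_1$ space to a Hilbert space Lipschitz $1$-summing? Is every Lipschitz map from a $C(K)$ space to a Hilbert space Lipschitz $2$-summing?
\end{quote}

The answer to both questions is no.

\begin{theorem}\label{thm:main}
Let $Z=L_1(\mu)$ or $Z=C(K)$, and let $Y$ be a Banach space.
\begin{enumerate}
\item[(a)] If $\dim Z=\infty$ and $\dim Y=\infty$, there is one Lipschitz map $T:Z\to Y$ that is Lipschitz $p$-summing for no $p\in[1,\infty)$.
\item[(b)] If $\dim Z<\infty$ or $\dim Y<\infty$, every Lipschitz map $Z\to Y$ is Lipschitz $p$-summing for every $p\in[1,\infty)$.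
\end{enumerate}
\end{theorem}

The two questions are answered by (a) with $Y=\ell_2$ and $p=1$, $p=2$. We work with real scalars. A complex $Y$ is regarded as a real space. For complex $Z$ in (a), compose the map built on the real space with $f\mapsto\operatorname{Re}f$, a $1$-Lipschitz retraction onto the real space; the composition extends the original map, so by Lemma~\ref{lem:comp} below its summing norms are infinite too. Part (a) rests on two finite-dimensional statements.

\begin{proposition}\label{prop:A}
For every $n\ge1$ there are $N,k$ and a $1$-Lipschitz map $T:\ell_\infty^N\to\ell_2^k$ with $\pi_p^L(T)\ge n^{1/4}/(1776\,p)$ for all $1\le p\le n$.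
\end{proposition}

\begin{proposition}\label{prop:B}
There is an absolute constant $c>0$ such that for every $j\ge4$ there are $N,k$ and a $1$-Lipschitz map $T:\ell_1^N\to\ell_2^k$ with $\pi_p^L(T)\ge c\,2^{j/2}/p$ for all $p\ge1$.
\end{proposition}

Section~\ref{sec:reduction} deduces the theorem from the propositions. Section~\ref{sec:model} contains the example on a finite metric space that underlies both propositions and explains what must be done to carry it over to a Banach space. Proposition~\ref{prop:A} is proved in Section~\ref{sec:linf}. Section~\ref{sec:poly} collects what is needed about polynomials over $\mathbb F_2$, and Section~\ref{sec:lone} proves Proposition~\ref{prop:B}.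

\medskip\noindent\textbf{Notation.} We write $|\cdot|$ for the Euclidean norm (and for cardinality), $[N]=\{1,\dots,N\}$, $\mathrm{wt}(v)$ for the number of ones of $v\in\mathbb F_2^n$, and $\mathrm{ham}(v,w)=\mathrm{wt}(v+w)$ for the Hamming distance. Elements of $\mathbb F_2^n$ are also read as $0/1$ vectors in $\mathbb R^n$. Finite sets carry the uniform probability measure, and $\|\cdot\|_p$ is the corresponding $L_p$ norm.

\section{Reduction to finite dimensions}\label{sec:reduction}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]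
Let $L=\operatorname{Lip}(T)>0$. If the real dimension of $Z$ is $d<\infty$, let $\varphi_1,\dots,\varphi_d$ be a basis of the real dual space with $\|\varphi_i\|\le1$. Then $\sum_i|\varphi_i|$ is a norm on $Z$, so $\|x\|\le C\sum_i|\varphi_i(x)|$ for some $C$. With $f=\varphi_i$ for a uniformly random $i\in[d]$,
\[
\|Tx-Ty\|\le CLd\;\mathbb E|f(x)-f(y)|\le CLd\,\bigl(\mathbb E|f(x)-f(y)|^p\bigr)^{1/p},
\]
and \eqref{eq:dom} gives $\pi_p^L(T)\le CLd$. If instead $Y$ has dimension $d$ and $\|y\|\le C\sum_i|\psi_i(y)|$ with $\|\psi_i\|\le1$, the same display holds for $f=(\psi_i\circ T-\psi_i(T0))/L\in B_{Z^\#}$.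
\end{proof}

\begin{lemma}\label{lem:comp}
Let $T:X\to Y$. If $J:X'\to X$ is $1$-Lipschitz, then $\pi_p^L(TJ)\le\pi_p^L(T)$. If $W:Y\to Y'$ satisfies $\|Wu-Wv\|\ge c\|u-v\|$ for all $u,v$, where $c>0$, then $\pi_p^L(WT)\ge c\,\pi_p^L(T)$.
\end{lemma}

\begin{proof}
For $f\in B_{X^\#}$ the function $f\circ J-f(J0)$ lies in the unit ball of $(X')^\#$; apply \eqref{eq:def} to the pairs $(Jx_i,Jy_i)$. The second claim is read off from the left side of \eqref{eq:def}.
\end{proof}

To combine the finite-dimensional maps into one, we place their domains in $Z$ on disjoint supports, so that each map sees only its own block.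

\begin{lemma}\label{lem:blocks}
Let $\dim Z=\infty$, let $N_1,N_2,\dots$ be positive integers, and let $E_j=\ell_1^{N_j}$ if $Z=L_1(\mu)$ and $E_j=\ell_\infty^{N_j}$ if $Z=C(K)$. There are linear isometries $J_j:E_j\to Z$ and operators $P_j:Z\to E_j$ of norm one with $P_jJ_j=\mathrm{id}$ and $P_iJ_j=0$ for $i\ne j$.
\end{lemma}

\begin{proof}
Partition the positive integers into blocks $I_j$ with $|I_j|=N_j$, and index the unit basis $(e_i)$ of $E_j$ by $I_j$.

Let $Z=L_1(\mu)$. We claim that there are pairwise disjoint sets $A_1,A_2,\dots$ of finite positive measure. Suppose not. Call a set $A$ of finite positive measure an atom if each measurable $B\subset A$ has $\mu(B)=0$ or $\mu(A\setminus B)=0$. Every set of finite positive measure contains an atom: otherwise split it into two parts of positive measure, keep one, split the other, and so on, to obtain an infinite disjoint sequence. Choosing disjoint atoms one after another must stop, at a maximal family $A_1,\dots,A_M$. A set $E$ of finite measure has $\mu(E\setminus\bigcup_iA_i)=0$ by maximality and meets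 each $A_i$ in a null set or in almost all of $A_i$, so $1_E$ lies in the span of the $1_{A_i}$. Such indicators span a dense subspace, so $\dim L_1(\mu)\le M$, a contradiction. Put $J_je_i=1_{A_i}/\mu(A_i)$ and $P_jf=(\int_{A_i}f\,d\mu)_{i\in I_j}$.

Let $Z=C(K)$, so $K$ is infinite. There are pairwise disjoint nonempty open sets $O_1,O_2,\dots$. If $K$ has infinitely many isolated points, take singletons. Otherwise the non-isolated points form a nonempty open set, every nonempty open subset of which has two points and hence contains two disjoint nonempty open sets; keep one and continue inside the other. Choose $x_i\in O_i$ and, by Urysohn's lemma, continuous $g_i:K\to[0,1]$ with $g_i(x_i)=1$ and $g_i=0$ off $O_i$. Put $J_je_i=g_i$ and $P_jf=(f(x_i))_{i\in I_j}$.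

In both cases the required identities follow from disjointness.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a) from Propositions~\ref{prop:A} and~\ref{prop:B}]
The propositions give $1$-Lipschitz maps $T_j:E_j\to\ell_2^{k_j}$ with $\pi_p^L(T_j)\ge4^j/p$ for $1\le p\le j$, where $E_j$ is as in Lemma~\ref{lem:blocks} for suitable $N_j$; subtracting constants, we assume $T_j(0)=0$. Dvoretzky's theorem states that an infinite-dimensional Banach space contains, for every $k$, a subspace that is $2$-isomorphic to $\ell_2^k$. So there are linear maps $W_j:\ell_2^{k_j}\to Y$ with $|u|\le\|W_ju\|\le2|u|$. (For $Y=\ell_2$ take isometries.) Let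
\[
T=\sum_{j\ge1}2^{-j}W_jT_jP_j .
\]
Each $W_jT_jP_j$ is $2$-Lipschitz and vanishes at $0$, so the series converges pointwise and $T$ is $2$-Lipschitz. Since $P_iJ_j=0$ and $T_i(0)=0$ for $i\ne j$, we have $TJ_j=2^{-j}W_jT_j$. By Lemma~\ref{lem:comp}, $\pi_p^L(T)\ge2^{-j}\pi_p^L(T_j)\ge2^j/p$ for all $j\ge p$. Hence $\pi_p^L(T)=\infty$ for every $p$.
\end{proof}

\section{Concentration and the coarsened cube}\label{sec:model}

\subsection{Lower bounds by concentration}

Let $\Gamma$ be a finite set with a map $\phi:\Gamma\to X$, let $T:X\to\ell_2^k$, and let $x,y$ be independent and uniform in $\Gamma$. Apply \eqref{eq:def} to all pairs $(\phi(x),\phi(y))$ with equal weights. On the left use $\|\cdot\|_1\le\|\cdot\|_p$, and on the right use $\|f\phi(x)-f\phi(y)\|_p\le2\|f\phi-c\|_p$ for every constant $c$. This gives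
\begin{equation}\label{eq:test}
\pi_p^L(T)\ \ge\ \frac{\mathbb E|T\phi(x)-T\phi(y)|}{2\sup_{f\in B_{X^\#}}\inf_{c\in\mathbb R}\|f\phi-c\|_p}.
\end{equation}
So we look for a finite set on which every real $1$-Lipschitz function is concentrated near a constant while $T$ is spread out. All concentration estimates in this paper come from a spectral gap. Recall that the characters of a finite-dimensional vector space $H$ over $\mathbb F_2$ are the homomorphisms $\chi:H\to\{\pm1\}$ and that they form an orthonormal basis of $L_2(H)$; for $H=\mathbb F_2^n$ they are $x\mapsto(-1)^{\langle u,x\rangle}$, where $u\in\mathbb F_2^n$ and $\langle u,x\rangle=\sum_iu_ix_i\in\mathbb F_2$.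

\begin{lemma}\label{lem:moments}
Let $H$ be a finite-dimensional vector space over $\mathbb F_2$, and let $\xi$ be a random element of $H$ with $\mathbb E\chi(\xi)\le1-\lambda$ for every character $\chi\ne1$, where $\lambda>0$. If $f:H\to\mathbb R$ satisfies $|f(x+\xi)-f(x)|\le M$ for all $x\in H$ and all values of $\xi$, then $\|f-\mathbb Ef\|_p\le2pM/\sqrt{3\lambda}$ for all $p\ge1$.
\end{lemma}

\begin{proof}
Let $x$ be uniform in $H$ and independent of $\xi$. If $g=\sum_\chi a_\chi\chi$, then $g(x+\xi)-g(x)=\sum_\chi a_\chi(\chi(\xi)-1)\chi(x)$ and $(\chi(\xi)-1)^2=2-2\chi(\xi)$, so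
\[
\mathbb E|g(x+\xi)-g(x)|^2=2\sum_\chi a_\chi^2\bigl(1-\mathbb E\chi(\xi)\bigr)\ge2\lambda\operatorname{Var}(g).
\]
Let $u=f-\mathbb Ef\ne0$ and $\sigma_p=\|u\|_p$. We show by induction that $\sigma_P^2\le P^2M^2/(3\lambda)$ for $P=2,4,8,\dots$. For $P=2$ the display gives $\sigma_2^2\le M^2/(2\lambda)$. For $P\ge4$ take $g=|u|^{P/2}$. By the mean value theorem,
\[
|g(x+\xi)-g(x)|^2\le\tfrac{P^2}4M^2\bigl(|u(x)|^{P-2}+|u(x+\xi)|^{P-2}\bigr).
\]
As $x+\xi$ is uniform and $\mathbb E|u|^{P-2}\le\sigma_P^{P-2}$, we get $\operatorname{Var}(g)\le\frac{P^2M^2}{4\lambda}\sigma_P^{P-2}$. Hence $\sigma_P^P=(\mathbb Eg)^2+\operatorname{Var}(g)\le\sigma_{P/2}^P+\frac{P^2M^2}{4\lambda}\sigma_P^{P-2}$. Divide by $\sigma_P^{P-2}\ge\sigma_{P/2}^{P-2}$: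
\[
\sigma_P^2\le\sigma_{P/2}^2+\frac{P^2M^2}{4\lambda}\le\frac{P^2M^2}{12\lambda}+\frac{P^2M^2}{4\lambda}=\frac{P^2M^2}{3\lambda}.
\]
For general $p\ge1$ choose a power of two $P\ge2$ in $[p,2p]$ and use $\sigma_p\le\sigma_P$.
\end{proof}

\begin{corollary}\label{cor:cube}
If $\varphi:\mathbb F_2^n\to\mathbb R$ satisfies $|\varphi(v)-\varphi(w)|\le\alpha\,\mathrm{ham}(v,w)+\gamma$ for all $v,w$, then $\inf_c\|\varphi-c\|_p\le\alpha p\sqrt n+\gamma$ for all $p\ge1$.
\end{corollary}

\begin{proof}
The function $\tilde\varphi(v)=\min_w[\varphi(w)+\alpha\,\mathrm{ham}(v,w)]$ satisfies $\varphi-\gamma\le\tilde\varphi\le\varphi$ and changes by at most $\alpha$ when one coordinate is flipped. For a uniformly random unit vector $\xi$ and $u\ne0$ we have $\mathbb E(-1)^{\langle u,\xi\rangle}=1-2\,\mathrm{wt}(u)/n\le1-2/n$. Lemma~\ref{lem:moments} with $\lambda=2/n$ gives $\|\tilde\varphi-\mathbb E\tilde\varphi\|_p\le2p\alpha\sqrt{n/6}\le\alpha p\sqrt n$.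
\end{proof}

\subsection{The model example}

For integers $1\le q\le n$ join $v,w\in\mathbb F_2^n$, and write $v\sim w$, if $1\le\mathrm{ham}(v,w)\le q$. The graph metric of this \emph{coarsened cube} is $d_q(v,w)=\lceil\mathrm{ham}(v,w)/q\rceil$. Let
\[
\Psi(v)=v/\sqrt q\in\ell_2^n,\qquad|\Psi(v)-\Psi(w)|=\sqrt{\mathrm{ham}(v,w)/q}.
\]
Then $\Psi$ moves by at most $1$ along edges, so it is $1$-Lipschitz for $d_q$, and $|\Psi|\le\sqrt{n/q}$. For independent uniform $v,w$ the distance $\mathrm{ham}(v,w)$ is binomial and symmetric about $n/2$, hence at least $n/2$ with probability at least $\frac12$. Therefore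
\begin{equation}\label{eq:spread}
\mathbb E|\Psi(v)-\Psi(w)|\ge\tfrac12\sqrt{n/(2q)}.
\end{equation}

\begin{example}\label{ex:cube}
A real $1$-Lipschitz function on $(\mathbb F_2^n,d_q)$ satisfies the hypothesis of Corollary~\ref{cor:cube} with $\alpha=1/q$ and $\gamma=1$. By \eqref{eq:test} and \eqref{eq:spread},
\[
\pi_p^L(\Psi)\ge\frac{\sqrt{n/(2q)}}{4\,(p\sqrt n/q+1)} .
\]
At the two ends nothing is gained. For $q=1$, $\Psi$ is a restriction of the identity $\ell_1^n\to\ell_2^n$ and $\pi_1^L(\Psi)\le\sqrt3$ by Example~\ref{ex:linear}. For $q=n$ the metric is discrete, $|\Psi(v)-\Psi(w)|^2$ is the average of $|v_i-w_i|^2$ over $i$, and $\pi_2^L(\Psi)\le1$ by \eqref{eq:dom}. For $q=\lceil\sqrt n\,\rceil\le2\sqrt n$ the bound reads $\pi_p^L(\Psi)\ge n^{1/4}/(16p)$. The reason is that a step flipping $q$ coordinates forces a real function to spend, up to an additive error $1$, only $1/q$ per coordinate, whereas the Euclidean map may spend $1/\sqrt q$ per coordinate, because the $q$ increments are orthogonal.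
\end{example}

\subsection{The extension problem}\label{sec:plan}

Example~\ref{ex:cube} lives on a finite metric space, and we need a map on all of $\ell_\infty^N$ or $\ell_1^N$. A real $L$-Lipschitz function $f$ on a subset $A$ of a metric space extends by $z\mapsto\inf_{a\in A}[f(a)+L\operatorname{dist}(z,a)]$. Each coordinate of $\Psi$ is $q^{-1/2}$-Lipschitz, so after an isometric embedding this formula extends $\Psi$ coordinatewise with Lipschitz bound $\sqrt{n/q}\approx n^{1/4}$, and the whole gain is lost: by \eqref{eq:dom}, a map into $\ell_2^n$ with $L$-Lipschitz coordinates has $\pi_2^L\le L\sqrt n$.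

The way out uses that $\Psi$ is bounded. A map bounded by $r$ needs to be extended only to a $\rho$-neighborhood of its domain; damping it to zero across that neighborhood costs $r/\rho$.

\begin{lemma}[Cut-off]\label{lem:cutoff}
Let $X$ be a metric space, $\beta:X\to[0,\infty)$ a $1$-Lipschitz function, $\rho>0$, $\mathcal N=\{\beta<\rho\}$, and $\Phi:\mathcal N\to\ell_2^k$ with $|\Phi|\le r$. Put $\tilde\Phi=(1-\beta/\rho)\Phi$ on $\mathcal N$ and $\tilde\Phi=0$ off $\mathcal N$. Let $z,z'\in X$ be at distance $\delta$, and assume $|\Phi(z)-\Phi(z')|\le L\delta$ in case both lie in $\mathcal N$. Then $|\tilde\Phi(z)-\tilde\Phi(z')|\le(L+r/\rho)\delta$.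
\end{lemma}

\begin{proof}
If $z,z'\in\mathcal N$, the left side is at most $(1-\beta(z)/\rho)|\Phi(z)-\Phi(z')|+|\beta(z)-\beta(z')|\,r/\rho$. If only $z\in\mathcal N$, it is at most $(\rho-\beta(z))\,r/\rho\le(\beta(z')-\beta(z))\,r/\rho$.
\end{proof}

So only the geometry of the finite set at scales below $\rho$ matters for the extension. We therefore replace the coarsened cube by a larger finite set that maps onto it, and compose $\Psi$ with this map. The lift must be simple at scales below $\rho$, so that an explicit local extension exists, and yet real Lipschitz functions on it must be almost constant on fibers, so that the concentration of Example~\ref{ex:cube} survives. For $\ell_\infty^N$ the lift is locally a tree. For $\ell_1^N$ it is locally a cube, and maps on cubes extend by the following formula.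

\begin{lemma}[Multilinear extension]\label{lem:multi}
Let $\Omega$ be a finite set and let $\Phi:\{0,1\}^\Omega\to\ell_2^k$ satisfy $|\Phi(v)-\Phi(v')|\le L_\omega$ whenever $v,v'$ differ exactly in the coordinate $\omega$. For $u\in[0,1]^\Omega$ let $\hat\Phi(u)=\mathbb E\Phi(v)$, where the $v_\omega$ are independent and $\Pr(v_\omega=1)=u_\omega$. Then $\hat\Phi$ extends $\Phi$, $|\hat\Phi|\le\max|\Phi|$, and $|\hat\Phi(u)-\hat\Phi(u')|\le\sum_\omega L_\omega|u_\omega-u'_\omega|$.
\end{lemma}

\begin{proof}
As a function of $u_\omega$ alone, $\hat\Phi$ is affine, and its slope is an average of differences $\Phi(v)-\Phi(v')$ over pairs differing exactly at $\omega$. Pass from $u$ to $u'$ one coordinate at a time.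
\end{proof}

\section{The space $\ell_\infty^N$: a lift that is locally a tree}\label{sec:linf}

Fix $n\ge1$, let $V=\mathbb F_2^n$ with the relation $\sim$ and the map $\Psi$ of Section~\ref{sec:model}, and put
\[
q=\lceil\sqrt n\,\rceil,\qquad\rho=\lceil n^{1/4}\rceil,\qquad\Delta=8\rho,\qquad\varepsilon=\frac1{8\Delta^n}.
\]
Then $|\Psi|\le\sqrt{n/q}\le\rho$, so a cut-off at distance $\rho$ costs only $1$.

\subsection{The graph}

Replace each $v\in V$ by a fiber of $M$ points, and each edge $v\sim w$ by a sparse random bipartite graph between the fibers. Sparseness leaves few short cycles. On the other hand, a random bipartite graph of large constant degree meets every large set of pairs from any family of only exponentially many sets, and this forces Lipschitz functions with a bounded number of values to be nearly constant on fibers.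

\begin{lemma}\label{lem:graph}
There are $M$ and a graph $\mathcal A$ with vertex set $V\times[M]$ such that:
\begin{enumerate}
\item[(i)] every edge joins vertices $(v,i)$, $(w,j)$ with $v\sim w$;
\item[(ii)] there is no cycle of length at most $24\rho$;
\item[(iii)] if $f:V\times[M]\to\{0,\dots,\Delta\}$ changes by at most $1$ along edges and $v\sim w$, then $|f(v,i)-f(w,j)|\ge2$ for fewer than $\varepsilon M^2$ pairs $(i,j)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix $\kappa$ with $\varepsilon\kappa>16\log(\Delta+1)$, let $M\ge\kappa$, and include each pair $(v,i)(w,j)$ with $v\sim w$ as an edge, independently with probability $\kappa/M$. For $v\sim w$ and $f_1,f_2:[M]\to\{0,\dots,\Delta\}$ let $\Pi$ be the set of $(i,j)$ with $|f_1(i)-f_2(j)|\ge2$, and call $(v,w,f_1,f_2)$ \emph{bad} if $|\Pi|\ge\varepsilon M^2$. For a bad quadruple the number of edges $(v,i)(w,j)$ with $(i,j)\in\Pi$ is binomial with mean at least $\varepsilon\kappa M$. Chernoff's bound says that a binomial variable with mean $\mu_0$ is less than $\mu_0/2$ with probability at most $e^{-\mu_0/8}$.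 So the probability that some bad quadruple has fewer than $\varepsilon\kappa M/2$ such edges is at most
\[
|V|^2(\Delta+1)^{2M}e^{-\varepsilon\kappa M/8}=|V|^2e^{-M(\varepsilon\kappa/8-2\log(\Delta+1))}\to0\qquad(M\to\infty).
\]
There are at most $(|V|M)^l$ potential cycles of length $l$, each present with probability $(\kappa/M)^l$, so the expected number of cycles of length at most $24\rho$ is at most $C_*=\sum_{l\le24\rho}(|V|\kappa)^l$, which does not depend on $M$. By Markov's inequality there are more than $4C_*$ such cycles with probability at most $\frac14$. Take $M$ so large that the first probability is below $\frac12$ and $4C_*<\varepsilon\kappa M/2$, and fix an outcome in which neither event occurs. Delete one edge from each short cycle. Then (i) and (ii) hold, and every bad quadruple keeps at least one of its edges. If (iii) failed for $f,v,w$, then $(v,w,f(v,\cdot),f(w,\cdot))$ would be bad, and $f$ would change by at least $2$ along a surviving edge.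
\end{proof}

We also write $\mathcal A$ for the vertex set. Let $d$ be the graph metric ($\infty$ between components) and $D=\min(d,\Delta)$. The truncation bounds the range of Lipschitz functions, as the union bound behind (iii) requires, and does not change distances below $\Delta$. The map $a\mapsto D(a,\cdot)$ is an isometry of $(\mathcal A,D)$ into $X=\ell_\infty^{\mathcal A}$: by the triangle inequality $|D(a,u)-D(a',u)|\le D(a,a')$, with equality at $u=a$. We identify $\mathcal A$ with its image and put $T(v,i)=\Psi(v)$. By (i), $T$ moves by at most $1$ along edges, and $|T|\le\rho$.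

\subsection{Real functions are concentrated}

\begin{lemma}\label{lem:scalarA}
If $f:\mathcal A\to\mathbb R$ is $1$-Lipschitz for $D$, then $\inf_c\|f-c\|_p\le6p$ for $1\le p\le n$.
\end{lemma}

\begin{proof}
The function $f_0=\lfloor f-\min f\rfloor$ takes values in $\{0,\dots,\Delta\}$ and changes by at most $1$ along edges, so Lemma~\ref{lem:graph}(iii) applies. Let $m(v)\in\{0,\dots,\Delta\}$ be a median of $f_0(v,\cdot)$: at least half of the $i$ have $f_0(v,i)\ge m(v)$, and at least half have $f_0(v,i)\le m(v)$.

Let $v\sim w$. If $m(v)\ge m(w)+2$, the pairs with $f_0(v,i)\ge m(v)$ and $f_0(w,j)\le m(w)$ would form a fraction at least $\frac14\ge\varepsilon$ of all pairs, against (iii). By symmetry $|m(v)-m(w)|\le1$. Hence $m$ is $1$-Lipschitz for $d_q$, and Corollary~\ref{cor:cube} gives $\inf_c\|m-c\|_p\le p\sqrt n/q+1\le p+1$.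

Next fix $v$ and a neighbor $w\sim v$. If a fraction $\alpha$ of the $i$ has $f_0(v,i)\ge m(w)+2$, pairing these with the $j$ such that $f_0(w,j)\le m(w)$ gives $\alpha/2<\varepsilon$. Pairing the $i$ with $f_0(v,i)\le m(w)-2$ with the $j$ such that $f_0(w,j)\ge m(w)$ gives the same bound. So $|f_0(v,i)-m(v)|\le|f_0(v,i)-m(w)|+1\le2$ outside a fraction $4\varepsilon$ of the $i$, and it is at most $\Delta$ always. Since $(4\varepsilon)^{1/p}\le\Delta^{-n/p}\le1/\Delta$ for $p\le n$, the function $(v,i)\mapsto f_0(v,i)-m(v)$ has $L_p$ norm at most $2+(4\varepsilon)^{1/p}\Delta\le3$. This is the only place where $p\le n$ and the small size of $\varepsilon$ are used. Altogether $\inf_c\|f-c\|_p\le1+3+(p+1)\le6p$.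
\end{proof}

\subsection{Centers of small sets}

It is natural to send $z\in X$ to $T(a)$ for a nearest point $a\in\mathcal A$, but nearest points jump. Let $D(a,a')=2L$ and $z=(1-\lambda)a+\lambda a'$ with $0<\lambda<\frac12$. Then $\|z-a\|=2L\lambda$, while for a vertex $u\ne a$ the coordinate of $z-u$ at $u$ gives $\|z-u\|\ge(1-\lambda)D(a,u)+\lambda(2L-D(a,u))>2L\lambda$. So the nearest point is $a$ for $\lambda<\frac12$ and, by symmetry, $a'$ for $\lambda>\frac12$. We use instead the set of all points of $\mathcal A$ within distance $t$ of $z$ and take its center. In a tree, enlarging a set moves its center by no more than the increase of its radius; the radius is bounded and monotone in $t$, so an average over $t$ varies in a Lipschitz way.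

Realize each edge of $\mathcal A$ as a unit interval and extend $T$ affinely to the edges; still $|T|\le\rho$. For $S\subset\mathcal A$ let $\operatorname{rad}S=\frac12\operatorname{diam}S$, the diameter taken for $d$. Call $S$ \emph{small} if it is nonempty and $\operatorname{diam}S\le6\rho$.

\begin{lemma}\label{lem:center}
One can assign to each small set $S$ a point $c(S)$ of the realized graph so that $c(\{a\})=a$ and
\[
|T(c(S))-T(c(S'))|\le\operatorname{rad}S'-\operatorname{rad}S\qquad\text{whenever $S\subset S'$ are small.}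
\]
\end{lemma}

\begin{proof}
Two different paths with the same endpoints contain in their union a cycle no longer than the sum of their lengths. By Lemma~\ref{lem:graph}(ii), geodesics of length at most $12\rho$ are therefore unique. For each small $S$ fix $a_1,a_2\in S$ at maximal distance and let $c(S)$ be the midpoint of the geodesic $[a_1,a_2]$.

Let $S\subset S'$ be small, fix $x_0\in S$, and let $B$ be the subgraph induced on the vertices at distance at most $6\rho$ from $x_0$; it contains $S'$. It is a tree: it is connected, and an edge outside a breadth-first spanning tree rooted at $x_0$ would close a cycle of length at most $12\rho+1\le24\rho$. The path in $B$ between two vertices has length at most $12\rho$, and a geodesic of $\mathcal A$ between them is no longer; if the two were different, there would be a cycle of length at most $24\rho$. So paths in $B$ are geodesics of $\mathcal A$. Consequently $c(S)$ and $c(S')$ lie in the realized tree $B$, its path metric $d_B$ agrees with $d$ on vertices, and $T$ is $1$-Lipschitz for $d_B$.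

Let $S_0$ be $S$ or $S'$, with chosen pair $a_1,a_2$ and $c=c(S_0)$, and let $s$ be any point of the realized tree. The segments $[c,a_1]$ and $[c,a_2]$ meet only in $c$, so the segment $[c,s]$ meets one of them, say $[c,a_i]$, only in $c$. Then $[a_i,c]\cup[c,s]$ is the path from $a_i$ to $s$, that is,
\begin{equation}\label{eq:star}
d_B(a_i,s)=\operatorname{rad}S_0+d_B(c,s)\quad\text{for some }i\in\{1,2\}.
\end{equation}
For $S_0=S'$ and $s\in S'$ the left side is at most $2\operatorname{rad}S'$, so every point of $S'$ is within $\operatorname{rad}S'$ of $c(S')$. For $S_0=S$ and $s=c(S')$ we have $a_i\in S'$, so the left side is at most $\operatorname{rad}S'$, and \eqref{eq:star} gives $d_B(c(S),c(S'))\le\operatorname{rad}S'-\operatorname{rad}S$.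
\end{proof}

\subsection{The extension}

\begin{lemma}\label{lem:extA}
$T$ extends to a $37$-Lipschitz map $\tilde T:X\to\ell_2^n$.
\end{lemma}

\begin{proof}
For $z\in X$ let $\beta(z)=\min_{a\in\mathcal A}\|z-a\|$ and $S(z,t)=\{a\in\mathcal A:\|z-a\|\le t\}$. If $\beta(z)\le t\le3\rho$, then $S(z,t)$ is nonempty and has $D$-diameter at most $2t\le6\rho<\Delta$; below $\Delta$ the metrics $D$ and $d$ agree, so $S(z,t)$ is small and $\operatorname{rad}S(z,t)\le t$. For $\beta(z)<\rho$ put $\sigma=\beta(z)+\frac14$ and
\[
\Phi(z)=\int_1^2T\bigl(c(S(z,\sigma\tau))\bigr)\,d\tau ;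
\]
the integrand is a step function, and $|\Phi|\le\rho$. The window of radii $[\sigma,2\sigma]$ scales with $\beta(z)$, so that it is short near $\mathcal A$: for $z=a\in\mathcal A$ the radii are at most $\frac12$, so $S(a,\sigma\tau)=\{a\}$ and $\Phi(a)=T(a)$.

Let $\|z-z'\|=\delta\le\frac1{12}$ with $\beta(z),\beta(z')<\rho$, let $\sigma'=\beta(z')+\frac14$, and let $R(t)=\operatorname{rad}S(z',t)$. For $\tau\in[1,2]$ we have $|\sigma\tau-\sigma'\tau|\le2\delta$, so both $S(z,\sigma\tau)$ and $S(z',\sigma'\tau)$ contain $S(z',\sigma'\tau-3\delta)$ and are contained in $S(z',\sigma'\tau+3\delta)$. All four sets are small, because $\sigma'\tau-3\delta\ge\sigma'-\frac14=\beta(z')$ and all radii are at most $2\rho+\frac34\le3\rho$. Compare the centers of the two middle sets with the center of the largest set by Lemma~\ref{lem:center}, and bound the radii of the middle sets below by that of the smallest set: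
\[
\bigl|T(c(S(z,\sigma\tau)))-T(c(S(z',\sigma'\tau)))\bigr|\le2\bigl[R(\sigma'\tau+3\delta)-R(\sigma'\tau-3\delta)\bigr].
\]
Integrate, substitute $t=\sigma'\tau$, and cancel the common part of the two integrals:
\[
|\Phi(z)-\Phi(z')|\le\frac2{\sigma'}\Bigl[\int_{2\sigma'-3\delta}^{2\sigma'+3\delta}R(t)\,dt-\int_{\sigma'-3\delta}^{\sigma'+3\delta}R(t)\,dt\Bigr]\le\frac2{\sigma'}\cdot6\delta\,(2\sigma'+3\delta)\le36\,\delta,
\]
since $0\le R(t)\le t$ and $3\delta\le\frac14\le\sigma'$. Let $\tilde T=\tilde\Phi$ be as in Lemma~\ref{lem:cutoff}, with $r=\rho$. Then $\tilde T=T$ on $\mathcal A$, and $|\tilde T(z)-\tilde T(z')|\le37\|z-z'\|$ when $\|z-z'\|\le\frac1{12}$. Cutting the segment between arbitrary points of $X$ into short pieces gives the bound for all pairs.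
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
If $(v,i)$, $(w,j)$ are independent and uniform in $\mathcal A$, then $v,w$ are independent and uniform in $V$. By \eqref{eq:spread} and $q\le2\sqrt n$, the mean distance of their images under $T$ is at least $n^{1/4}/4$. Functions in $B_{X^\#}$ restrict to $1$-Lipschitz functions on $(\mathcal A,D)$. By \eqref{eq:test} and Lemmas~\ref{lem:scalarA} and~\ref{lem:extA}, the $1$-Lipschitz map $\tilde T/37$ satisfies
\[
\pi_p^L(\tilde T/37)\ge\frac{n^{1/4}/4}{37\cdot2\cdot6p}=\frac{n^{1/4}}{1776\,p}\qquad(1\le p\le n).\qedhere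
\]
\end{proof}

\section{Polynomials over $\mathbb F_2$ and a testing lemma}\label{sec:poly}

Every function $\mathbb F_2^n\to\mathbb F_2$ is, in exactly one way, a sum of monomials $\prod_{i\in I}x_i$, $I\subset[n]$. Its \emph{degree} is the largest $|I|$ that occurs; the zero function has degree at most $d$ for all $d$. Let $\mathcal P_d$ be the space of functions of degree at most $d$. Products are reduced by $x_i^2=x_i$, so $\deg fg\le\deg f+\deg g$, and substituting affine functions for the variables does not raise the degree. Hence the degree does not depend on the choice of affine coordinates, it is defined for functions on a \emph{flat} (an affine subspace), and it does not increase under restriction. A $D$-flat is a flat of dimension $D$; hyperplanes are affine. Orthogonal complements refer to the nondegenerate form $\langle f,g\rangle=\sum_xf(x)g(x)\in\mathbb F_2$.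

\begin{lemma}\label{lem:poly}
\begin{enumerate}
\item[(P1)] A nonzero $f\in\mathcal P_d$ equals $1$ on at least $2^{n-d}$ points.
\item[(P2)] The sum of $f$ over $\mathbb F_2^n$ is the coefficient of $x_1\cdots x_n$. So a function of degree at most $d$ sums to $0$ over every $(d+1)$-flat.
\item[(P3)] For $0\le a<n$, $\mathcal P_a^\perp=\mathcal P_{n-a-1}$.
\item[(P4)] A uniformly random $D$-flat $R$ contains a given point with probability $2^{D-n}$ and two given distinct points with probability at most $(2^{D-n})^2$. For $U\subset\mathbb F_2^n$ and $\tau=2^{D-n}|U|$ we have $\Pr(|R\cap U|=1)\ge\tau-\tau^2$.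
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) Use induction on $n$; for $n=0$, $f=1$. Write $f=x_1A+B$ with $A,B$ free of $x_1$, $\deg A\le d-1$, $\deg B\le d$. The restrictions to $x_1=0$ and $x_1=1$ are $B$ and $A+B$. If both are nonzero, $f$ has at least $2\cdot2^{n-1-d}$ ones. Otherwise $f=x_1A$ or $f=(x_1+1)A$ with $A\ne0$, and $f$ has as many ones as $A$, at least $2^{(n-1)-(d-1)}$.

(P2) The monomial $\prod_{i\in I}x_i$ has $2^{n-|I|}$ ones, an odd number only for $I=[n]$. For the second claim restrict to the flat.

(P3) If $f\in\mathcal P_{n-a-1}$ and $g\in\mathcal P_a$, then $\deg fg\le n-1$, so $\langle f,g\rangle=0$ by (P2). The dimensions agree: $2^n-\sum_{i\le a}\binom ni=\sum_{i\le n-a-1}\binom ni$.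

(P4) The affine group preserves the law of $R$ and is transitive on points and on ordered pairs of distinct points. So the two probabilities are $2^D/2^n$ and $\frac{2^D(2^D-1)}{2^n(2^n-1)}\le(2^{D-n})^2$. With $\nu_U=|R\cap U|$ we have $1[\nu_U=1]\ge\nu_U-\nu_U(\nu_U-1)$ for every integer value, $\mathbb E\nu_U=\tau$ and $\mathbb E\nu_U(\nu_U-1)\le\tau^2$.
\end{proof}

Fix $d\ge0$. For $f:\mathbb F_2^n\to\mathbb F_2$ with $n\ge d+1$ let $\operatorname{dist}(f)$ be the smallest fraction of points on which $f$ differs from an element of $\mathcal P_d$, and let $\operatorname{Rej}(f)$ be the probability that $f$ sums to $1$ over a uniformly random $(d+1)$-flat. By (P2), $\operatorname{Rej}$ vanishes on $\mathcal P_d$. We need a converse with a constant that depends on neither $n$ nor $d$. It is a form of a theorem of Bhattacharyya, Kopparty, Schoenebeck, Sudan and Zuckerman; we give a full proof.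

\begin{lemma}\label{lem:test}
If $n\ge d+1$ and $\operatorname{dist}(f)>2^{-d-3}$, then $\operatorname{Rej}(f)\ge2^{-10}$.
\end{lemma}

\begin{proof}
For $n\ge d+2$, a uniform $(d+1)$-flat inside a uniform hyperplane $H$ has a law invariant under the affine group, which is transitive on $(d+1)$-flats. Hence $\operatorname{Rej}(f)=\mathbb E_H\operatorname{Rej}(f|_H)$, and we argue by induction on $n$. Step~1 loses a factor $2$ per dimension and serves for $n$ close to $d$. Step~3 shows that for larger $n$ almost all restrictions of a far function are still fairly far, and Step~2 handles the restrictions at intermediate distance.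

\emph{Step 1: if $\deg f>d$, then $\operatorname{Rej}(f)\ge2^{-(n-d-1)}$.} For $n=d+1$, $\operatorname{Rej}(f)=1$ by (P2). It suffices to show that for $n\ge d+2$ at least half of the hyperplanes have $\deg f|_H>d$. Hyperplanes come in pairs $\{\ell=0\}$, $\{\ell=1\}$, indexed by the $2^n-1$ nonzero linear forms $\ell$. Given $\ell$, choose coordinates with $\ell=x_1$ and write $f=x_1A+B$; the restrictions are $B$ and $A+B$. If both have degree at most $d$, then $\deg A\le d$ and $\deg f\le d+1$. So if $\deg f\ge d+2$, each pair contains a hyperplane with $\deg f|_H>d$. Let $\deg f=d+1$. Then $\deg A\le d$, so the two restrictions have degree at most $d$ simultaneously; let $L$ be the set of $\ell\ne0$ for which they do. Since $\ell f=x_1(A+B)$ and $A+B$ is free of $x_1$, we have $\ell\in L$ if and only if $\deg\ell f\le d+1$, so $L\cup\{0\}$ is a linear space. Choose coordinates so that $x_1,\dots,x_w$ is a basis of it. For $i\le w$ the monomials of $f$ not containing $x_i$ have degree at most $d$, so a monomial of degree $d+1$ of $f$ contains $x_1\cdots x_w$,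 and $w\le d+1$. Thus $|L|\le2^{d+1}-1\le\frac12(2^n-1)$.

\emph{Step 2: if $2^{-d-5}<\operatorname{dist}(f)\le2^{-d-3}$, then $\operatorname{Rej}(f)\ge3/64$.} Write $f=P+1_U$ with $P\in\mathcal P_d$ and $|U|=2^n\operatorname{dist}(f)$. By (P2), $f$ sums to $1$ over each $(d+1)$-flat that meets $U$ in exactly one point. By (P4) with $\tau=2^{d+1}\operatorname{dist}(f)\in(\frac1{16},\frac14]$, $\operatorname{Rej}(f)\ge\tau(1-\tau)\ge\frac34\cdot\frac1{16}$.

\emph{Step 3: if $\operatorname{dist}(f|_{H_i})\le\alpha=2^{-d-5}$ for $K\ge2^{d+9}$ distinct hyperplanes $H_1,\dots,H_K$, then $\operatorname{dist}(f)<2^{-d-3}$.} Let $P_i$ on $H_i$ have degree at most $d$ and differ from $f$ on a fraction at most $\alpha$ of $H_i$. We glue the $P_i$ to one polynomial.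

If $i\ne j$ and $H_i\cap H_j\ne\emptyset$, the intersection is half of each, so $P_i\ne P_j$ on a fraction at most $4\alpha<2^{-d}$ of $H_i\cap H_j$, and $P_i=P_j$ there by (P1). The $H_i$ have at least $K/2\ge2^{d+8}$ distinct linear parts, which span a space of dimension at least $d+8$. So we may pick $l=d+2$ of the $H_i$ with independent linear parts; after renumbering and an affine change of coordinates, $H_i=\{x_i=0\}$ for $i\le l$. For $\emptyset\ne I\subset[l]$ let $x^I$ be $x$ with the coordinates in $I$ set to $0$, and let $Q_I(x)=P_i(x^I)$ for any $i\in I$; the choice does not matter, as $x^I\in\bigcap_{i\in I}H_i$. Put $P=\sum_{\emptyset\ne I\subset[l]}Q_I\in\mathcal P_d$. For $x\in H_i$, $i\le l$, and $\emptyset\ne I\not\ni i$ we have $x^I=x^{I\cup\{i\}}$ and $Q_I(x)=Q_{I\cup\{i\}}(x)$; these terms cancel in pairs and leave $Q_{\{i\}}(x)=P_i(x)$. For $j>l$, some $l-1=d+1$ of the forms $x_1,\dots,x_l$ are independent modulo the linear part of $H_j$. Their restrictions $y_1,\dots,y_{d+1}$ are part of an affine coordinate system on $H_j$, and $P|_{H_j}+P_j$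 vanishes on each $\{y=0\}$, $y\in\{y_1,\dots,y_{d+1}\}$, because such a set is $H_i\cap H_j$ for some $i\le l$, and $P=P_i=P_j$ there. So every monomial of $P|_{H_j}+P_j$ contains $y_1\cdots y_{d+1}$; its degree is at most $d$, so it is zero. Thus $P|_{H_i}=P_i$ for all $i\le K$.

For uniform $x$ let $\nu(x)$ be the number of $i$ with $x\in H_i$. Then $\mathbb E\nu=K/2$ and $\operatorname{Var}\nu\le K/4$, since the indicators of two distinct hyperplanes have covariance $0$ if they meet and $-\frac14$ if they are parallel. By Chebyshev's inequality $\Pr(\nu<K/3)\le(K/4)/(K/6)^2=9/K$. With $W=\{f\ne P\}$ we have $\mathbb E1_W\nu=\sum_i\Pr(W\cap H_i)\le K\alpha/2$, so $\Pr(W\cap\{\nu\ge K/3\})\le\frac32\alpha$. Therefore $\operatorname{dist}(f)\le\frac32\alpha+\frac9K\le(24+9)\,2^{-d-9}<2^{-d-3}$.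

\emph{Conclusion.} Let $r_n$ be the minimum of $\operatorname{Rej}(f)$ over $f$ on $\mathbb F_2^n$ with $\operatorname{dist}(f)>2^{-d-3}$ (and $r_n=1$ if there is none). Such $f$ have degree greater than $d$, so $r_n\ge2^{-9}$ for $d+1\le n\le d+10$ by Step~1. For $n\ge d+11$, by Step~3 fewer than $2^{d+9}$ of the $2^{n+1}-2\ge2^n$ hyperplanes have $\operatorname{dist}(f|_H)\le2^{-d-5}$, and on the others $\operatorname{Rej}(f|_H)\ge\min(3/64,r_{n-1})$ by Step~2. So $r_n\ge(1-2^{d+9-n})\min(3/64,r_{n-1})$. As $3/64\ge2^{-9}$, induction gives $r_n\ge2^{-9}\prod_{i\ge2}(1-2^{-i})\ge2^{-9}\bigl(1-\sum_{i\ge2}2^{-i}\bigr)=2^{-10}$.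
\end{proof}

\section{The space $\ell_1^N$: a lift that is locally a cube}\label{sec:lone}

\subsection{The construction}

In Section~\ref{sec:linf} the embedding came for free, since every finite metric space embeds isometrically in some $\ell_\infty^N$. For $\ell_1^N$ the lift and its embedding are built together.

Consider the coarsened cube $\mathbb F_2^k$ with parameter $q$. Let $S$ be the set of $q$-tuples of coordinates, regarded as moves, and let the linear map $b:\mathbb F_2^S\to\mathbb F_2^k$ send a set of moves to its total effect. On the free cube $\mathbb F_2^S=\{0,1\}^S\subset\ell_1^S$ the map $\Psi\circ b$ moves by at most $1$ when one coordinate is flipped, so Lemma~\ref{lem:multi} extends it at no cost. But this lift is too large: the $1$-Lipschitz function $\mathrm{wt}(x)$ has standard deviation $\frac12\sqrt{|S|}=\frac12k^{q/2}$, while $|\Psi|\le\sqrt{k/q}$. We therefore divide by a subspace $\mathcal C\subset\ker b$. Its nonzero elements should have many ones, so that the quotient still looks like a cube at small scales. It should be large,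 so that the fibers of $b$ have a spectral gap. And the quotient needs $\ell_1$ coordinates, namely parity checks that vanish on $\mathcal C$ and detect the distance to it. The space $\mathcal P_a^\perp$ offers all three: with $g=2^a$, its nonzero elements have at least $2g$ ones, the gap is of order $1/g$, which gives fluctuations of order $\sqrt g$ only, and sums over flats are the checks. The room between $\sqrt g$ and $g$ is what the proof exploits.

Fix $j\ge4$ and put
\[
\nu=21j,\ \ k=2^\nu;\qquad q=2^{3j}+1;\qquad a=15j,\ \ g=2^a;\qquad\rho=2^{8j};\qquad r=\sqrt{k/q}\le2^{9j}.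
\]
The choice is explained in Remark~\ref{rem:par}. We shall use that $q$ is odd, $a<\nu$, $\rho\ge2$, and, since $g/(q\rho)\ge2^{4j-1}$ and $q>2^{12}$,
\begin{equation}\label{eq:par}
q\rho\le2^{-12}g,\qquad\rho/g<2^{-24}.
\end{equation}

\emph{Moves.} Index the $k$ coordinates of $\mathbb F_2^k$ by $t\in\mathbb F_2^\nu$, with unit vectors $e_t$. Let $S=(\mathbb F_2^\nu)^q=\mathbb F_2^{q\nu}$, with elements $s=(t_1,\dots,t_q)$; the $t_i$ are the \emph{blocks} of $s$. Subsets of $S$ are identified with their indicators in $\mathbb F_2^S$, so that sum is symmetric difference, and $\delta_s$ is the indicator of $\{s\}$. Let $b:\mathbb F_2^S\to\mathbb F_2^k$ be linear with $b(\delta_s)=\sum_{i=1}^qe_{t_i}$; then $\mathrm{wt}(b(U))\le q|U|$. The transpose of $b$ sends $\varphi:\mathbb F_2^\nu\to\mathbb F_2$ to $b^*\varphi(s)=\sum_i\varphi(t_i)$; thus $\langle\varphi,b(x)\rangle=\langle b^*\varphi,x\rangle$ and $\deg b^*\varphi\le\deg\varphi$.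

\emph{The group.} Let $\mathcal P_a$ refer to functions on $S$, and put
\[
\mathcal C_0=\mathcal P_a^\perp,\qquad\mathcal C=\mathcal C_0\cap\ker b,\qquad G=\mathbb F_2^S/\mathcal C .
\]
The class of $U\subset S$ is $[U]$, and we write $x+\delta_s$ for $x+[\{s\}]$. The map $b$ is defined on $G$, and so is $T(x)=b(x)/\sqrt q\in\ell_2^k$. It satisfies $|T(x+\delta_s)-T(x)|\le1$ and $|T|\le r$.

\emph{Checks.} Let $\mathcal R$ be the set of flats of codimension $a$ in $S$, and $m=|\mathcal R|/g$. By (P4),
\begin{equation}\label{eq:flats}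
\#\{R\in\mathcal R:s\in R\}=m,\qquad\#\{R\in\mathcal R:s,s'\in R\}\le m/g\quad(s\ne s').
\end{equation}
Graphs of linear maps $\mathbb F_2^{q\nu-a}\to\mathbb F_2^a$ are flats through $0$, so $m\ge2^{a(q\nu-a)}\ge100$. The indicator of $R\in\mathcal R$ is a product of $a$ affine functions and lies in $\mathcal P_a$, so $R(x)=\sum_{s\in R}x(s)$ depends only on $x$ modulo $\mathcal C_0$. Put $|x|_{\mathcal R}=\frac1m\#\{R:R(x)=1\}$; then $|\delta_s|_{\mathcal R}=1$.

\emph{The embedding.} The checks see $x$ only modulo $\mathcal C_0$, and $\mathcal C_0\not\subset\ker b$: otherwise the range of $b^*$ would lie in $\mathcal P_a$, but $b^*$ applied to the product of all $\nu$ variables has degree $\nu>a$. So we add the coordinates of $b$, with a weight so small that a move still costs at most $1$ in them. Let $\Omega=\mathcal R\sqcup\mathbb F_2^\nu$ with weights $w_R=1/m$ and $w_t=1/q$, and let $X=\mathbb R^\Omega$ with the norm $\|u\|=\sum_\omega w_\omega|u_\omega|$; rescaling coordinates is a linear isometry of $X$ onto $\ell_1^{|\Omega|}$. Define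
\[
F:G\to\{0,1\}^\Omega,\qquad F(x)=\bigl((R(x))_{R\in\mathcal R},\,(b(x)_t)_{t\in\mathbb F_2^\nu}\bigr).
\]
Then $\|F(x+\delta_s)-F(x)\|=1+\mathrm{wt}(b(\delta_s))/q\le2$.

The next lemma says that points of $G$ whose images are close differ by a few moves.

\begin{lemma}[Locality]\label{lem:local}
Nonzero elements of $\mathcal C_0$ have at least $2g$ ones. If $x\in\mathbb F_2^S$ and $|x|_{\mathcal R}<2^{-10}g$, then $x\in U+\mathcal C_0$ for some $U\subset S$ with $|U|\le\frac43|x|_{\mathcal R}$. If moreover $\mathrm{wt}(b(x))+q|U|<2g$, then $x\in U+\mathcal C$.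
\end{lemma}

\begin{proof}
By (P3), $\mathcal C_0=\mathcal P_d$ with $d=q\nu-a-1$, and (P1) gives at least $2^{a+1}=2g$ ones. The elements of $\mathcal R$ are the $(d+1)$-flats, and $\operatorname{Rej}(x)=m|x|_{\mathcal R}/|\mathcal R|=|x|_{\mathcal R}/g<2^{-10}$. By Lemma~\ref{lem:test}, $x=U+y$ with $y\in\mathcal C_0$ and $|U|\le2^{q\nu-d-3}=g/4$. By (P4) with $\tau=|U|/g$,
\[
|x|_{\mathcal R}=|U|_{\mathcal R}\ge g\Pr(|R\cap U|=1)\ge|U|-|U|^2/g\ge\tfrac34|U|.
\]
For $\varphi$ on $\mathbb F_2^\nu$ of degree at most $a$ we have $\langle\varphi,b(y)\rangle=\langle b^*\varphi,y\rangle=0$, as $b^*\varphi\in\mathcal P_a$. Since $a<\nu$, (P3) and (P1) on $\mathbb F_2^\nu$ show that $b(y)=0$ or $\mathrm{wt}(b(y))\ge2g$. Under the last hypothesis $\mathrm{wt}(b(y))\le\mathrm{wt}(b(x))+q|U|<2g$, so $y\in\mathcal C$.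
\end{proof}

\subsection{Real functions are concentrated}

\begin{lemma}\label{lem:scalarB}
If $f:G\to\mathbb R$ satisfies $|f(x+\delta_s)-f(x)|\le2$ for all $x,s$, then $\inf_c\|f-c\|_p\le14p\sqrt g+2p\sqrt k/q+4$ for all $p\ge1$.
\end{lemma}

\begin{proof}
Since $q$ is odd, $b(\delta_{(t,\dots,t)})=e_t$, so $b$ is onto. Its fibers are the cosets of $G^0=\ker b/\mathcal C$. Let $\bar f(\gamma)$ be the mean of $f$ over the fiber $b^{-1}(\gamma)$, $\gamma\in\mathbb F_2^k$. We bound $f-\bar f\circ b$ by a spectral gap on $G^0$, and $\bar f$ as in Example~\ref{ex:cube}.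

\emph{Characters of $G^0$.} Let $\mathcal K=(\ker b)^\perp$, the range of $b^*$. A character of $G^0$ is a character of $\ker b$ that is trivial on $\mathcal C$, so it is the restriction of $\chi_u(x)=(-1)^{\langle u,x\rangle}$ for some $u\in\mathcal C^\perp=\mathcal C_0^\perp+\mathcal K=\mathcal P_a+\mathcal K$. Elements of $\mathcal K$ act trivially on $\ker b$, so we may take $u\in\mathcal P_a$; the character is nontrivial exactly when $u\notin\mathcal K$.

\emph{The random step.} A function in $\mathcal K$ has no interaction between blocks and is symmetric in the blocks, and we test these two properties. With probability $\frac12$ (type I) take independent uniform $s,s'\in S$ and $I\subset[q]$, let $s_1$ have the blocks of $s'$ in $I$ and those of $s$ outside $I$, let $s_2$ have the blocks of $s$ in $I$ and those of $s'$ outside $I$, and put $\xi=\delta_s+\delta_{s_1}+\delta_{s_2}+\delta_{s'}$. With probability $\frac12$ (type II) take independent uniform $s\in S$ and a permutation $\sigma$ of $[q]$, let $s\sigma=(t_{\sigma(1)},\dots,t_{\sigma(q)})$, and put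 $\xi=\delta_s+\delta_{s\sigma}$. In type I each block of $s$ and of $s'$ is used twice, and in type II $b(\delta_{s\sigma})=b(\delta_s)$; so $b(\xi)=0$. Also $|f(x+\xi)-f(x)|\le8$. We claim that $\Pr(\langle u,\xi\rangle=1)\ge\frac1{4g}$ for $u\in\mathcal P_a\setminus\mathcal K$.

Suppose first that some monomial of $u$ contains variables of two blocks $i\ne i'$. With probability $\frac12$ exactly one of $i,i'$ lies in $I$. For such $I$, in type I, $\langle u,\xi\rangle=u(s)+u(s_1)+u(s_2)+u(s')$ is a polynomial in $(s,s')$ of degree at most $a$. Set $s'=0$. The constant term of $u$ appears four times, a nonconstant monomial in blocks from $I$ only, or from outside $I$ only, appears twice, and a monomial that uses both kinds of blocks appears once. So the polynomial is nonzero, and by (P1) it equals $1$ with probability at least $2^{-a}=1/g$. The claim follows from $\frac12\cdot\frac12\cdot\frac1g$.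

Otherwise $u=c_0+\sum_iu_i(t_i)$ with $c_0\in\mathbb F_2$ and $u_i$ without constant term. If all $u_i$ were equal to one $\psi$, then $u=b^*(\psi+c_0)\in\mathcal K$, because $q$ is odd. So the permutations that fix the tuple $(u_1,\dots,u_q)$ form a proper subgroup, and with probability at least $\frac12$ the permutation $\sigma$ lies outside it. For such $\sigma$, in type II, $\langle u,\xi\rangle=\sum_i(u_i+u_{\sigma^{-1}(i)})(t_i)$ is a nonzero polynomial of degree at most $a$, since its summands have no constant terms and involve disjoint sets of variables. Again (P1) gives the claim.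

Hence $\mathbb E\chi(\xi)\le1-\frac1{2g}$ for nontrivial characters $\chi$ of $G^0$. Lemma~\ref{lem:moments}, applied to $x\mapsto f(x_0+x)$ on $G^0$ with $M=8$ and $\lambda=\frac1{2g}$, bounds the $L_p$ norm of $f-\bar f\circ b$ on each fiber by $16p\sqrt{2g/3}\le14p\sqrt g$. Averaging $p$th powers over the fibers gives $\|f-\bar f\circ b\|_p\le14p\sqrt g$.

\emph{The base.} Translation by $\delta_s$ is a bijection of $b^{-1}(\gamma)$ onto $b^{-1}(\gamma+b(\delta_s))$, so $|\bar f(\gamma+b(\delta_s))-\bar f(\gamma)|\le2$. Every vector of odd weight $h\le q$ is some $b(\delta_s)$: list its support and repeat one entry $q-h$ more times, an even number. A vector of weight $h$ is a sum of at most $h/q+2$ such vectors: split off $\lfloor h/q\rfloor$ vectors of weight $q$; the rest has weight below $q$ and is zero, of odd weight, or a unit vector plus a vector of odd weight. So $|\bar f(\gamma)-\bar f(\gamma')|\le\frac2q\mathrm{ham}(\gamma,\gamma')+4$, and Corollary~\ref{cor:cube} gives $\inf_c\|\bar f-c\|_p\le2p\sqrt k/q+4$. Since $b(x)$ is uniform for uniform $x$,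 the two bounds add.
\end{proof}

\subsection{The extension: candidates and ambiguous moves}

\begin{lemma}\label{lem:extB}
There is $\tilde T:\{0,1\}^\Omega\to\ell_2^k$ with $\tilde T(F(x))=T(x)$ for $x\in G$ and $|\tilde T(v)-\tilde T(v')|\le\Lambda w_\omega$ whenever $v,v'$ differ exactly in the coordinate $\omega$, where $\Lambda=10+16000\,\rho^2/g+r/\rho$.
\end{lemma}

The proof fills this subsection and the next. Think of $v$ near $F(G)$ as a corrupted copy of some $F(x)$, from which $x$ is to be decoded. The smallest case is a single move recorded $m$ times: $x\in\{0,1\}$, $F(x)=(x,\dots,x)$, weights $1/m$, and $|T(1)-T(0)|\le1$. Majority decoding jumps by up to $1$ when a coordinate of weight $1/m$ is flipped. Soft decoding does not: with $y$ the fraction of ones of $v$ and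
\[
\vartheta(y)=\min\{1,\max\{0,5y-2\}\},
\]
the map $v\mapsto(1-\vartheta(y))T(0)+\vartheta(y)T(1)$ changes by at most $5/m$. The function $\vartheta$ is $5$-Lipschitz, vanishes on $[0,\frac25]$, and satisfies $\vartheta(1-y)=1-\vartheta(y)$.

In $G$ three things change. There is no global coordinate $x(s)$, only positions relative to a nearby reference point, and the reference point jumps with $v$. The checks through different moves overlap. And there are too many moves to decode all of them softly. We show that only a few moves are ambiguous for a given $v$, decode these softly by a rule that does not depend on the reference point, and average over the threshold that defines ambiguity, as we averaged over radii in Lemma~\ref{lem:extA}. The coordinates $v_t$ must not be read off directly, since flipping one of them costs $1/q$ in $X$ and $1/\sqrt q$ in $T$; they serve only to select the region of $G$ in which we decode.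

For $v\in\{0,1\}^\Omega$ and $x\in G$ let
\[
d_{\mathcal R}(v,x)=\tfrac1m\#\{R:v_R\ne R(x)\},\qquad d_b(v,x)=\tfrac1q\#\{t:v_t\ne b(x)_t\},
\]
so that $\|v-F(x)\|=d_{\mathcal R}(v,x)+d_b(v,x)$, and note $d_b(v,x+[U])\le d_b(v,x)+|U|$. Let $\beta(v)=\min_x\|v-F(x)\|$ and $\mathcal N=\{v:\beta(v)<\rho\}$. For $v\in\mathcal N$ the set of \emph{candidates} and the optimal discrepancy are
\[
\Sigma_v=\{x\in G:d_{\mathcal R}(v,x)<2\rho,\ d_b(v,x)<8\rho\},\qquad h(v)=\min_{x\in\Sigma_v}d_{\mathcal R}(v,x).
\]
A point $x^*$ with $\|v-F(x^*)\|<\rho$ is a candidate, so $\Sigma_v\ne\emptyset$ and $h(v)<\rho$. A \emph{minimizer} for $v$ is an $x\in\Sigma_v$ with $d_{\mathcal R}(v,x)=h(v)$. We call $v,v'\in\mathcal N$ \emph{adjacent} if they differ in exactly one coordinate $\omega$, and then put $\eta=1/m$ if $\omega\in\mathcal R$ and $\eta=0$ otherwise; so $|d_{\mathcal R}(v,x)-d_{\mathcal R}(v',x)|\le\eta$.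

\begin{lemma}\label{lem:cand}
Let $v\in\mathcal N$.
\begin{enumerate}
\item[(F1)] If $x,x'\in\Sigma_v$, then $x'=x+[U]$ with $|U|<6\rho$, and $U$ is the only set with $|U|<6\rho+1$ and $x'=x+[U]$.
\item[(F2)] If $x\in\Sigma_v$, then $d_b(v,x)<7\rho$.
\item[(F3)] If $x\in\Sigma_v$ and $d_{\mathcal R}(v,x+\delta_s)<2\rho$, then $x+\delta_s\in\Sigma_v$.
\item[(F4)] Let $v'$ be adjacent to $v$. If $x\in\Sigma_v$ and $d_{\mathcal R}(v,x)\le h(v)+1$, then $x\in\Sigma_{v'}$. Also $|h(v)-h(v')|\le\eta$.
\end{enumerate}
\end{lemma}

By (F2) the condition $d_b<8\rho$ is never nearly tight, which is why (F3) and (F4) need hypotheses on $d_{\mathcal R}$ only.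

\begin{proof}
(F1) By the triangle inequality and \eqref{eq:par}, $|x+x'|_{\mathcal R}<4\rho\le2^{-10}g$ and $\mathrm{wt}(b(x+x'))<16q\rho$. Lemma~\ref{lem:local}, applied to a representative of $x+x'$, gives $|U|<\frac{16}3\rho<6\rho$, and $16q\rho+6q\rho<2g$, so $x+x'=[U]$. Two such sets differ by an element of $\mathcal C_0$ with fewer than $12\rho+2<2g$ ones, hence by $0$.

(F2) By (F1), $x=x^*+[U]$ with $|U|<6\rho$, and $d_b(v,x^*)<\rho$.

(F3) By (F2), $d_b(v,x+\delta_s)<7\rho+1\le8\rho$.

(F4) We have $d_{\mathcal R}(v',x)\le h(v)+1+\eta<\rho+2\le2\rho$, and $d_b(v',x)<7\rho+1/q<8\rho$ by (F2). For a minimizer $x$ this gives $h(v')\le h(v)+\eta$; exchange $v$ and $v'$.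
\end{proof}

For $x\in G$ and $s\in S$ let $y_s(v,x)=\frac1m\#\{R\ni s:v_R\ne R(x)\}\in[0,1]$ be the fraction of the checks through $s$ that vote against $x$, and let $c_s(v,x)=1-2y_s(v,x)$. Adding $\delta_s$ changes $R(x)$ exactly for the $m$ flats through $s$, and adding $[U]$ changes $R(x)$ only if $R$ meets $U$. With \eqref{eq:flats},
\begin{equation}\label{eq:cost}
\begin{gathered}
d_{\mathcal R}(v,x+\delta_s)-d_{\mathcal R}(v,x)=c_s(v,x),\\
|y_s(v,x+[U])-y_s(v,x)|\le|U|/g\quad(s\notin U).
\end{gathered}
\end{equation}
So $c_s(v,x)$ is the cost of the move $s$ at $x$, and a move should count as ambiguous if its cost at a minimizer is small. As minimizers jump, we use a substitute that refers to no minimizer. Let $\zeta=6\rho/g<10^{-3}$,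
\[
\gamma_s(v)=\min\Bigl\{1,\ \min_{x'\in\Sigma_v}\max\bigl(d_{\mathcal R}(v,x'),d_{\mathcal R}(v,x'+\delta_s)\bigr)-h(v)\Bigr\},
\]
and $E_\theta(v)=\{s\in S:\gamma_s(v)<\theta\}$ for $\theta\in[\frac14,\frac12]$.

\begin{lemma}\label{lem:cost}
Let $v\in\mathcal N$, let $x$ be a minimizer for $v$, and write $c_s=c_s(v,x)$.
\begin{enumerate}
\item[(G1)] If $x'=x+[U]\in\Sigma_v$, $|U|<6\rho$ and $s\in U$, then $c_s\le d_{\mathcal R}(v,x')-h(v)+2\zeta$.
\item[(G2)] $\gamma_s(v)\le c_s$, and $c_s\le\gamma_s(v)+2\zeta$ if $\gamma_s(v)<1$.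
\item[(G3)] If $v'$ is adjacent to $v$, then $|\gamma_s(v)-\gamma_s(v')|\le2\eta$.
\item[(G4)] $|E_{1/2}(v)|\le10\rho$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use twice the following consequence of (F3): if $x'\in\Sigma_v$, then $d_{\mathcal R}(v,x'+\delta_s)\ge h(v)$, for otherwise $x'+\delta_s$ would be a candidate with discrepancy below $h(v)$.

(G1) Let $x''=x'+\delta_s=x+[U\setminus\{s\}]$. Then $d_{\mathcal R}(v,x'')\ge h(v)$, and $y_s(v,x'')\le y_s(v,x)+\zeta$ by \eqref{eq:cost}. So $d_{\mathcal R}(v,x')=d_{\mathcal R}(v,x'')+c_s(v,x'')\ge h(v)+c_s-2\zeta$.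

(G2) We have $c_s=d_{\mathcal R}(v,x+\delta_s)-h(v)\ge0$, so the choice $x'=x$ gives $\gamma_s(v)\le c_s$. Let $\gamma_s(v)<1$ be attained at $x'\in\Sigma_v$. Then $d_{\mathcal R}(v,x'+\delta_s)<h(v)+1<2\rho$, so $x'+\delta_s\in\Sigma_v$ by (F3). By (F1), $x'=x+[U_1]$ and $x'+\delta_s=x+[U_2]$ with $|U_1|,|U_2|<6\rho$, and $U_2=U_1+\delta_s$ by uniqueness. One of $U_1,U_2$ contains $s$, and the corresponding point has discrepancy at most $h(v)+\gamma_s(v)$; apply (G1) to it.

(G3) By symmetry it suffices to show $\gamma_s(v')\le\gamma_s(v)+2\eta$, and we may assume that $\gamma_s(v)<1$, attained at $x'\in\Sigma_v$. Then $x'\in\Sigma_{v'}$ by (F4), and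
\[
\gamma_s(v')\le\max\bigl(d_{\mathcal R}(v',x'),d_{\mathcal R}(v',x'+\delta_s)\bigr)-h(v')\le\bigl(h(v)+\gamma_s(v)+\eta\bigr)-\bigl(h(v)-\eta\bigr).
\]

(G4) For $s\in E_{1/2}(v)$, (G2) gives $c_s<\frac12+2\zeta$, so $y_s(v,x)>\frac14-\zeta\ge\frac15$. Suppose $|E_{1/2}(v)|>10h(v)$ and choose $L=\lfloor10h(v)\rfloor+1$ of its elements; $L\le10\rho+1\le g/5$ by \eqref{eq:par}. The sets $\{R\ni s:v_R\ne R(x)\}$ for these $s$ have at least $m/5$ elements each and pairwise intersections of size at most $m/g$. The size of a union is at least the sum of the sizes minus the sum of the pairwise intersections, so $h(v)\ge\frac L5-\frac{L^2}{2g}\ge\frac L{10}>h(v)$, a contradiction. Hence $|E_{1/2}(v)|\le10h(v)\le10\rho$.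
\end{proof}

\subsection{The extension: soft decoding}

To decode the moves of a set $E$ independently of one another, we let only those checks vote on $s$ that meet $E$ in $s$ alone. For $E\subset S$ with $|E|\le20\rho$ and $s\in E$ let $\mathcal R_s^E=\{R\in\mathcal R:R\cap E=\{s\}\}$. By \eqref{eq:flats} and \eqref{eq:par}, $|\mathcal R_s^E|\ge m(1-20\rho/g)\ge0.99\,m$. For $v\in\{0,1\}^\Omega$ and $x\in G$ let $y_s^E(v,x)$ be the fraction of $R\in\mathcal R_s^E$ with $v_R\ne R(x)$, let $u_s=\vartheta(y_s^E(v,x))$, and put
\[
T^E(v;x)=\sum_{W\subset E}\ \prod_{s\in W}u_s\prod_{s\in E\setminus W}(1-u_s)\ \,T(x+[W]).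
\]
This is the multilinear extension of $W\mapsto T(x+[W])$ evaluated at $(u_s)_{s\in E}$. By Lemma~\ref{lem:multi}, $|T^E|\le r$, and the expression is $1$-Lipschitz in $(u_s)$, hence $5$-Lipschitz in $(y_s^E)$, for the $\ell_1$ norm. The reference point may be moved within $E$:
\begin{equation}\label{eq:equiv}
T^E(v;x+[U])=T^E(v;x)\qquad(U\subset E).
\end{equation}
Indeed, for $R\in\mathcal R_s^E$ we have $R(x+[U])=R(x)+1[s\in U]$. So passing from $x$ to $x+[U]$ replaces $y_s^E$ by $1-y_s^E$, and $u_s$ by $1-u_s$, exactly for $s\in U$. In the sum defining $T^E(v;x+[U])$ the term of $W$ is then the term of $W'=U+W$ in the sum defining $T^E(v;x)$.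

Let $v\in\mathcal N$ and let $x,x'$ be minimizers for $v$. By (F1), $x'=x+[U]$ with $|U|<6\rho$, and for $s\in U$, (G2) and (G1) give $\gamma_s(v)\le c_s(v,x)\le2\zeta<\frac14$. So $U\subset E_\theta(v)$ for every $\theta$, and by (G4) and \eqref{eq:equiv} the vector $T^{E_\theta(v)}(v;x)$ is defined and does not depend on the minimizer $x$. Put
\[
\Phi(v)=4\int_{1/4}^{1/2}T^{E_\theta(v)}(v;x)\,d\theta\qquad(v\in\mathcal N,\ x\text{ a minimizer for }v).
\]
The integrand is a step function, and $|\Phi|\le r$.

The next lemma is the reason for the flat ends of $\vartheta$: adding unambiguous moves to $E$ has only a second-order effect, through the loss of a few voters.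

\begin{lemma}\label{lem:enlarge}
Let $v\in\mathcal N$, $x$ a minimizer for $v$, $\theta\in[\frac14,\frac12]$, $E=E_\theta(v)$, and $E\subset Q\subset S$ with $|Q|\le20\rho$. Then $|T^E(v;x)-T^Q(v;x)|\le100\,\frac\rho g\,|Q\setminus E|$.
\end{lemma}

\begin{proof}
For $s\in Q\setminus E$, (G2) gives $c_s(v,x)\ge\gamma_s(v)\ge\frac14$, so $y_s(v,x)\le\frac38$ and $y_s^Q(v,x)\le\frac38/0.99<\frac25$. Thus $u_s=0$ in $T^Q(v;x)$, only sets $W\subset E$ contribute, and $T^Q(v;x)$ is the expression defining $T^E(v;x)$ with $y_s^Q$ in place of $y_s^E$, $s\in E$. For $s\in E$ we have $\mathcal R_s^Q\subset\mathcal R_s^E$, and a flat in the difference contains $s$ and a point of $Q\setminus E$, so there are at most $m|Q\setminus E|/g$ of them. The fraction $y_s^E$ is a convex combination of $y_s^Q$ and a number in $[0,1]$, the latter with weight $|\mathcal R_s^E\setminus\mathcal R_s^Q|/|\mathcal R_s^E|$. Hence $|y_s^E-y_s^Q|\le|Q\setminus E|/(0.99g)\le2|Q\setminus E|/g$. Sum over the at most $10\rho$ elements of $E$ and multiply by $5$.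
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:extB}]
\emph{Values on $F(G)$.} For $v=F(x)$ we have $\beta(v)=0$, $x$ is a minimizer, and $c_s(v,x)=1$ for all $s$. By (G2), $\gamma_s(v)\ge1-2\zeta>\frac12$, so $E_\theta(v)=\emptyset$ and $\Phi(F(x))=T(x)$.

\emph{Flipping a coordinate $\omega\notin\mathcal R$.} Let $v,v'$ be adjacent, with $\eta=0$. By (F4), $h(v)=h(v')$ and a minimizer for $v$ is one for $v'$; by (G3) the sets $E_\theta$ agree; and $y_s^E$ depends only on $(v_R)_{R\in\mathcal R}$. So $\Phi(v)=\Phi(v')$.

\emph{Flipping a coordinate $\omega=R_0\in\mathcal R$.} Let $v,v'$ be adjacent, with $\eta=1/m$, and let $x,x'$ be minimizers for $v,v'$. Fix $\theta$ and put $E=E_\theta(v)$, $E'=E_\theta(v')$, $Q=E\cup E'$, so $|Q|\le20\rho$. By (F4) with the roles exchanged, $x'\in\Sigma_v$, and $d_{\mathcal R}(v,x')\le h(v')+\frac1m\le h(v)+\frac2m$. Write $x'=x+[U]$ with $|U|<6\rho$. For $s\in U$, (G2) and (G1) give $\gamma_s(v)\le c_s(v,x)\le\frac2m+2\zeta<\frac14$. So $U\subset E\subset Q$, and $T^Q(v';x)=T^Q(v';x')$ by \eqref{eq:equiv}. Between $T^Q(v;x)$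 and $T^Q(v';x)$ only the vote of $R_0$ changes. It counts for at most one $s\in Q$, and it changes $y_s^Q$ by at most $1/(0.99m)\le2/m$, so $|T^Q(v;x)-T^Q(v';x)|\le10/m$. With Lemma~\ref{lem:enlarge} for $(v,x,E)$ and for $(v',x',E')$,
\[
|T^E(v;x)-T^{E'}(v';x')|\le\frac{10}m+100\,\frac\rho g\bigl(|E'\setminus E|+|E\setminus E'|\bigr).
\]
For a fixed $\theta$ the last term is not of order $1/m$; here the average is needed. We have $s\in E_\theta(v')\setminus E_\theta(v)$ exactly when $\gamma_s(v')<\theta\le\gamma_s(v)$. This requires $s\in E_{1/2}(v')$, which allows at most $10\rho$ elements by (G4), and for each of them it confines $\theta$ to an interval of length at most $2/m$ by (G3). So $\int_{1/4}^{1/2}|E_\theta(v')\setminus E_\theta(v)|\,d\theta\le20\rho/m$, and the same holds with $v,v'$ exchanged. Therefore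
\[
|\Phi(v)-\Phi(v')|\le4\Bigl[\frac14\cdot\frac{10}m+100\,\frac\rho g\cdot\frac{40\rho}m\Bigr]=\Bigl(10+16000\,\frac{\rho^2}g\Bigr)\frac1m .
\]

\emph{Cut-off.} Let $\tilde T=\tilde\Phi$ be given by Lemma~\ref{lem:cutoff} on the metric space $\{0,1\}^\Omega\subset X$. Points differing exactly at $\omega$ are at distance $w_\omega$, so the lemma applies with $L=10+16000\rho^2/g$; and $\tilde T(F(x))=\Phi(F(x))=T(x)$.
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
By Lemmas~\ref{lem:extB} and~\ref{lem:multi}, $\tilde T$ extends to a $\Lambda$-Lipschitz map on $[0,1]^\Omega\subset X$. Composing with the $1$-Lipschitz retraction of $X$ that clips each coordinate to $[0,1]$, we obtain a $\Lambda$-Lipschitz map $\tilde T:X\to\ell_2^k$ with $\tilde TF=T$. Since $\rho^2/g=2^j$ and $r/\rho\le2^j$, we have $\Lambda\le10+16001\cdot2^j\le2^{14}2^j$.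

If $x,y$ are independent and uniform in $G$, then $b(x),b(y)$ are independent and uniform in $\mathbb F_2^k$, so \eqref{eq:spread} and $q\le2\cdot2^{3j}$ give $\mathbb E|Tx-Ty|\ge\frac12\sqrt{k/(2q)}\ge2^{9j}/4$. For $f\in B_{X^\#}$ the function $fF$ changes by at most $2$ under $x\mapsto x+\delta_s$. Since $\sqrt g=2^{7.5j}$ and $\sqrt k/q\le2^{7.5j}$, Lemma~\ref{lem:scalarB} gives $\inf_c\|fF-c\|_p\le20p\,2^{7.5j}$. By \eqref{eq:test}, the $1$-Lipschitz map $\tilde T/\Lambda$ on $X\cong\ell_1^{|\Omega|}$ satisfies
\[
\pi_p^L(\tilde T/\Lambda)\ge\frac{2^{9j}/4}{2^{14+j}\cdot40p\cdot2^{7.5j}}=\frac{2^{j/2}}{160\cdot2^{14}\,p}\qquad(p\ge1).\qedhere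
\]
\end{proof}

With Section~\ref{sec:reduction} and Proposition~\ref{prop:A}, this completes the proof of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:par}
Up to constants, the lower bound is $r/(\Lambda\max(\sqrt g,\sqrt k/q)\,p)$, where $\Lambda$ is governed by $\rho^2/g+r/\rho$. The two fluctuations are equal when $k=gq^2$, and then $r^2=gq$. The two terms of $\Lambda$ are equal when $\rho^3=rg$, and then the bound is of order $(r^2/g)^{1/6}/p=q^{1/6}/p$. The parameters above satisfy these relations with $2^{3j}$ in place of $q$. It remains to take $g$ large enough for \eqref{eq:par}, on which locality depends: $q\rho$ is of order $g^{1/2}q^{7/6}$, which is much smaller than $g$ when $g$ is of order $q^5$.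
\end{remark}

\begin{thebibliography}{1}

\bibitem{LipSum}
\emph{Lipschitz $p$-summing Operators},
\texttt{http://www.math.tamu.edu/\textasciitilde{}johnson/Lip-p-summing10.pdf}.

\end{thebibliography}
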